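# A set that no $\sigma$-finite quasi-invariant measure can measure

## 1. The theorem on absolutely nonmeasurable sets and the meaning of its words

**Theorem 1.** Every uncountable group $G$ contains a set $X$ that is absolutely nonmeasurable with respect to $M(G)$. Consequently, a group $G$ contains such a set if and only if $G$ is uncountable.

We work in ZFC, and "countable" means finite or countably infinite. No topology and no commutativity is assumed: $G$ is an arbitrary uncountable group. Here is what the words mean.

**Definition (quasi-invariant measure).** Let a group $G$ act on a set $E$. A measure $\mu$ on $E$ is *$G$-quasi-invariant* if its domain $\mathrm{dom}(\mu)$ is a $\sigma$-algebra of subsets of $E$ which is $G$-invariant ($gY\in\mathrm{dom}(\mu)$ whenever $g\in G$ and $Y\in\mathrm{dom}(\mu)$), and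
$$\mu(Y)=0\iff\mu(gY)=0\qquad(g\in G,\ Y\in\mathrm{dom}(\mu)).$$
When $E=G$ we always mean the action by left translations, and $M(G)$ is the class of all nonzero $\sigma$-finite $G$-quasi-invariant measures on $G$.

For example, the standard Gaussian measure on the Borel sets of $\mathbb R$ belongs to $M(\mathbb R)$: it has the same null sets as Lebesgue measure on the Borel sets, so translations preserve its null sets, although they change its values.

Recall that $\mu$ is $\sigma$-finite if $E$ is a countable union of sets of finite measure. Recall also that the domain of the completion $\bar\mu$ consists of all $Y$ for which there are $B\subset Y\subset B'$ in $\mathrm{dom}(\mu)$ with $\mu(B'\setminus B)=0$; one then puts $\bar\mu(Y)=\mu(B)$.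

**Definition (absolutely nonmeasurable).** A set $X$ is *nonmeasurable with respect to $\mu$* if $X\notin\mathrm{dom}(\bar\mu)$. A set $X\subset G$ is *absolutely nonmeasurable with respect to $M(G)$* if it is nonmeasurable with respect to every $\mu\in M(G)$.

The strength of the statement lies in the word "every". Different members of $M(G)$ may have different domains, and the domain may be tiny or may be tailored to $X$. One fixed $X$ has to defeat all of them.

The problem is taken from the paper "On thick subgroups of uncountable $\sigma$-compact locally compact commutative groups" (https://rmi.tsu.ge/geo/open_science/annex4_docs_geo/Kharazishvili-205.pdf). The existence of such sets was known for uncountable commutative groups, and more generally for uncountable solvable groups; the problem asks about arbitrary uncountable groups. In Section 8 we prove a stronger version, Theorem 2, for free actions.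

## 2. Countable groups, subgroups, and Vitali's selector

**Countable groups.** If $G$ is countable, the counting measure on all subsets of $G$ is nonzero, $\sigma$-finite (cover $G$ by its points) and $G$-invariant. It measures every set. So a countable group has no absolutely nonmeasurable set, and this is the easy half of the last sentence of Theorem 1.

To see how easily a set can become measurable, we use a small device several times. A *$\sigma$-ideal* on $E$ is a family $J$ of subsets of $E$ that contains $\emptyset$ and is closed under subsets and countable unions; it is *proper* if $E\notin J$.

**Fact A.** Let $G$ act on $E$ and let $J$ be a proper $G$-invariant $\sigma$-ideal on $E$. Put $\mathcal B=\{Y\subset E: Y\in J\text{ or }E\setminus Y\in J\}$, and let $\mu(Y)=0$ in the first case and $\mu(Y)=1$ in the second. Then $\mu$ is a $G$-invariant probability measure with domain $\mathcal B$.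

*Proof.* The two cases exclude each other because $J$ is proper. Clearly $\mathcal B$ is $G$-invariant and closed under complements. Let $Y_0,Y_1,\dots\in\mathcal B$. If all $Y_n$ lie in $J$, so does their union. If $E\setminus Y_m\in J$ for some $m$, then $E\setminus\bigcup_nY_n\subset E\setminus Y_m$ lies in $J$. So $\mathcal B$ is a $\sigma$-algebra. Suppose the $Y_n$ are disjoint. In the first case both sides of the additivity formula are $0$. In the second, every $Y_n$ with $n\ne m$ is a subset of $E\setminus Y_m$, so $\mu(Y_n)=0$, and both sides are $1$. Invariance of $\mu$ follows from invariance of $J$. $\square$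

**Small sets.** Let $G$ be uncountable and let $J$ be the family of countable sets. Fact A gives the $0$–$1$ measure on the countable and cocountable sets. Hence an absolutely nonmeasurable set must be uncountable with uncountable complement.

**Subgroups.** *No subgroup $K$ of a group $G$ is absolutely nonmeasurable.* If $K$ has countable index, take as domain the family of all unions of left cosets $gK$ and let $\mu$ count the cosets contained in a set. Left translations permute the left cosets, so $\mu$ is invariant. It is $\sigma$-finite because there are countably many cosets, each of measure $1$. And $K$ is in the domain. If $K$ has uncountable index, let $J$ consist of all subsets of countable unions of left cosets of $K$. This is a $G$-invariant $\sigma$-ideal, and it is proper because the index is uncountable. Fact A gives a measure for which $K$ is null.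

**Vitali's selector.** The first thing one would try in $\mathbb R$ is a Vitali set: a set meeting each coset of $\mathbb Q$ in exactly one point. Let $W$ be a $\mathbb Q$-linear complement of $\mathbb Q$ in $\mathbb R$, so that $\mathbb R=\mathbb Q\oplus W$. Then $W$ is a Vitali set. It is also a subgroup of countable index, with cosets $q+W$, $q\in\mathbb Q$. By the previous paragraph some member of $M(\mathbb R)$ measures $W$, and even gives all its translates measure $1$. Vitali's argument says that the countably many translates $q+W$ are disjoint, cover $\mathbb R$ and have equal measure. That contradicts *finiteness* of the measure on a bounded set. For a merely $\sigma$-finite measure, countably many disjoint sets of positive measure are no contradiction at all.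

So we should work with uncountably many disjoint sets. Let $H\le G$ be an uncountable subgroup and let $T$ meet each right coset $Hg$ in exactly one point. The translates $hT$, $h\in H$, are pairwise disjoint and there are uncountably many. We shall see that if such a $T$ is measurable, then it is null. But null sets are measurable: for $H=G$ we get a one-point set. This selector argument shows that a set is *small if measurable*. To reach a contradiction we need countably many such sets that together exhaust $G$.

## 3. Null ideals and the countable chain condition

Of a measure $\mu\in M(G)$ we shall use only its null sets and the fact that uncountably many disjoint sets cannot all have positive measure. We isolate this.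

**Definition (ccc pair).** Let $G$ act on $E$. A *ccc $G$-pair* on $E$ is a pair $(\mathcal A,\mathcal I)$ such that:

* $\mathcal A$ is a $G$-invariant $\sigma$-algebra of subsets of $E$;
* $\mathcal I\subset\mathcal A$ is $G$-invariant, closed under countable unions, contains $\emptyset$, contains every $Y\in\mathcal A$ with $Y\subset N$ for some $N\in\mathcal I$, and $E\notin\mathcal I$;
* no uncountable family of pairwise disjoint sets is contained in $\mathcal A\setminus\mathcal I$.

A set $X\subset E$ is *$G$-singular* if $X\notin\mathcal A$ for every ccc $G$-pair $(\mathcal A,\mathcal I)$ on $E$.

For example, if $G$ is uncountable, the countable and cocountable subsets of $G$ together with the ideal of countable sets form a ccc $G$-pair on $G$: the ideal is proper, and two cocountable sets always meet.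

**Lemma 1.** Let $\mu$ be a nonzero $\sigma$-finite $G$-quasi-invariant measure on $E$ with completion $\bar\mu$. Then $\mathcal A=\mathrm{dom}(\bar\mu)$ and $\mathcal I=\{Y\in\mathcal A:\bar\mu(Y)=0\}$ form a ccc $G$-pair. Hence a $G$-singular set $X\subset E$ is nonmeasurable with respect to every such $\mu$; in particular, for $E=G$, it is absolutely nonmeasurable with respect to $M(G)$.

*Proof.* *Invariance.* Let $Y\in\mathcal A$, say $B\subset Y\subset B'$ with $B,B'\in\mathrm{dom}(\mu)$ and $\mu(B'\setminus B)=0$. Then $gB\subset gY\subset gB'$, and $gB'\setminus gB=g(B'\setminus B)$ is $\mu$-null by quasi-invariance. So $gY\in\mathcal A$. Similarly $\bar\mu(Y)=0$ if and only if $Y\subset N$ for some $\mu$-null $N\in\mathrm{dom}(\mu)$. Then $gY\subset gN$ and $gN$ is null, so $gY\in\mathcal I$.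

*Ideal properties.* The domain of a completion is a $\sigma$-algebra. Countable unions and measurable subsets of null sets are null, $\emptyset$ is null, and $E\notin\mathcal I$ because $\mu\neq0$.

*Chain condition.* Write $E=\bigcup_nE_n$ with $\mu(E_n)<\infty$, and suppose $\mathcal F\subset\mathcal A\setminus\mathcal I$ is an uncountable disjoint family. For each $Y\in\mathcal F$ there are $n$ and $m\ge1$ with $\bar\mu(Y\cap E_n)>1/m$. There are countably many pairs $(n,m)$, so one pair serves uncountably many $Y$. Taking $k$ of these, we get $\mu(E_n)\ge k/m$. This holds for every $k$, which contradicts $\mu(E_n)<\infty$. $\square$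

The next lemma makes "small if measurable" precise, and it allows overlaps that lie in the ideal.

**Lemma 2.** Let $(\mathcal A,\mathcal I)$ be a ccc $G$-pair, and let $Y_\alpha\in\mathcal A$ ($\alpha<\omega_1$) satisfy $Y_\alpha\cap Y_\beta\in\mathcal I$ whenever $\alpha\ne\beta$. Then $Y_\alpha\in\mathcal I$ for some $\alpha$.

*Proof.* Put $Z_\alpha=Y_\alpha\setminus\bigcup_{\beta<\alpha}Y_\beta$. Each $\alpha<\omega_1$ is a countable ordinal, so $Z_\alpha\in\mathcal A$. The $Z_\alpha$ are pairwise disjoint. If no $Z_\alpha$ were in $\mathcal I$, they would all be nonempty (as $\emptyset\in\mathcal I$), hence distinct, and would form an uncountable disjoint family in $\mathcal A\setminus\mathcal I$. That is impossible. So $Z_\alpha\in\mathcal I$ for some $\alpha$. For this $\alpha$,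
$$Y_\alpha=Z_\alpha\cup\bigcup_{\beta<\alpha}(Y_\alpha\cap Y_\beta)$$
is a countable union of members of $\mathcal I$, so $Y_\alpha\in\mathcal I$. $\square$

**Lemma 3.** Let $G$ be an uncountable group and $(\mathcal A,\mathcal I)$ a ccc $G$-pair on $G$. Every countable set $Y\in\mathcal A$ belongs to $\mathcal I$.

*Proof.* If $gY\cap g'Y\neq\emptyset$, then $gy=g'y'$ for some $y,y'\in Y$, so $g\in g'YY^{-1}$. The set $YY^{-1}$ is countable. Hence we can choose recursively $g_\alpha\in G$ ($\alpha<\omega_1$) with $g_\alpha\notin\bigcup_{\beta<\alpha}g_\beta YY^{-1}$: at each stage the excluded set is countable and $G$ is not. The sets $g_\alpha Y\in\mathcal A$ are then pairwise disjoint, so by Lemma 2 some $g_\alpha Y$ is in $\mathcal I$. By invariance $Y=g_\alpha^{-1}(g_\alpha Y)\in\mathcal I$. $\square$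

Note that Lemma 3 speaks only of countable sets *that belong to* $\mathcal A$. The algebra need not contain any singleton.

## 4. Countable covers with almost disjoint translates

Let $|G|=\aleph_1$ in this section. We construct a countable family of sets which covers all but countably many points of $G$ and whose members have the property that any two distinct translates meet in a countable set. It is a cover of Ulam type.

**The chain.** Enumerate $G=\{g_\xi:\xi<\omega_1\}$ without repetitions. Let $G_0$ be the subgroup generated by $\{g_n:n<\omega\}$. Given a countable subgroup $G_\beta$, let $G_{\beta+1}$ be generated by $G_\beta$ and $g_\xi$, where $\xi$ is least with $g_\xi\notin G_\beta$. For limit $\gamma$ let $G_\gamma=\bigcup_{\beta<\gamma}G_\beta$. All $G_\beta$ are countable subgroups and the chain is strictly increasing. Its union is $G$, because $g_\xi\in G_{\xi+1}$ for all $\xi$. Indeed, by induction $g_\eta\in G_{\eta+1}\subset G_\xi$ for all $\eta<\xi$. So either $g_\xi\in G_\xi$, or $\xi$ is the least index of an element outside $G_\xi$ and $g_\xi\in G_{\xi+1}$. Put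
$$C=G_0\ (\text{countably infinite}),\qquad L_\beta=G_{\beta+1}\setminus G_\beta .$$

**The layers.** For $g\in G\setminus C$, the least $\gamma$ with $g\in G_\gamma$ is neither $0$ nor a limit, so it is $\beta+1$ for some $\beta$, and $g\in L_\beta$. Thus $G\setminus C$ is the disjoint union of the layers $L_\beta$, and $L_\beta\neq\emptyset$ for each $\beta$. If $z\in L_\beta$, then $G_\beta z\subset L_\beta$. So $L_\beta$ is a disjoint union of right cosets $G_\beta z$, each of them countable. We call these sets $D=G_\beta z\subset L_\beta$ the *cells*. Since $C\le G_\beta$, each cell is a union of countably many right cosets $Cy$.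

*An example to keep in mind.* Let $G$ be the additive group of finitely supported functions $\omega_1\to\mathbb Z$, and let $G_\beta$ be the subgroup of functions supported on ordinals below $\omega+\beta$. This is also a chain of the required kind. The layer $L_\beta$ consists of the functions whose largest support point is $\omega+\beta$, and a cell in $L_\beta$ is given by prescribing the nonzero value at that point.

**Lemma 4.** Let $P$ be a countable set and let $f:G\setminus C\to P$ be injective on every cell. Put $A_p=f^{-1}(p)$ for $p\in P$.

(i) If $a\ne b$ in $G$ and $p\in P$, then $aA_p\cap bA_p$ is countable.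

(ii) There is no ccc $G$-pair $(\mathcal A,\mathcal I)$ on $G$ with $A_p\in\mathcal A$ for all $p\in P$.

*Proof.* (i) Choose $\gamma$ with $a,b\in G_\gamma$. We show that $aA_p\cap bA_p\subset G_\gamma$. Suppose $z\in aA_p\cap bA_p$ and $z\notin G_\gamma$. Then $z\notin C$, so $z\in L_\beta$ for some $\beta$. Since $z\in G_{\beta+1}$ and $z\notin G_\gamma$, we have $\beta+1>\gamma$, that is, $\beta\ge\gamma$. Hence $a,b\in G_\beta$, and the two distinct elements $a^{-1}z$ and $b^{-1}z$ lie in the same cell $G_\beta z$. Both lie in $A_p$, so $f$ takes the value $p$ at both. This contradicts the injectivity of $f$ on the cell.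

(ii) Suppose there is such a pair. Fix $p$. All translates $aA_p$ are in $\mathcal A$. For $a\ne b$ the set $aA_p\cap bA_p$ is in $\mathcal A$ and is countable by (i), so it is in $\mathcal I$ by Lemma 3. Apply Lemma 2 to the sets $aA_p$ indexed by $\aleph_1$ distinct elements $a$: some $aA_p$ is in $\mathcal I$, hence $A_p\in\mathcal I$ by invariance. As $P$ is countable, $\bigcup_pA_p=G\setminus C\in\mathcal I$. Its complement $C$ is in $\mathcal A$ and countable, so $C\in\mathcal I$ by Lemma 3. Therefore $G\in\mathcal I$, a contradiction. $\square$

Maps $f$ as in Lemma 4 certainly exist with $P=\mathbb N$: each cell is countable, so choose an injection into $\mathbb N$ on each cell separately. Consequently, for each $\mu\in M(G)$ at least one of $A_0,A_1,\dots$ is nonmeasurable. But *which* one may depend on $\mu$, and this approach stops here: no single piece is good enough.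

**Remark.** In the situation of Lemma 4, *each single $A_p$ is measurable for some $\mu\in M(G)$*. Let $J$ be the family of all subsets of sets of the form $K\cup\bigcup_kg_kA_p$ with $K$ countable and $g_0,g_1,\dots\in G$. It is a $G$-invariant $\sigma$-ideal, and we check that it is proper. Choose $\gamma<\omega_1$ with all $g_k\in G_\gamma$, let $\beta>\gamma$, and let $D$ be a cell in $L_\beta$. Since $g_k\in G_\beta$, we have $g_k^{-1}D=D$, so $g_kA_p\cap D=g_k(A_p\cap D)$. The set $A_p\cap D$ has at most one point. If it is empty, no point of $D$ is covered by the $g_kA_p$. If it is $\{w\}$, the covered part of $D$ lies in $G_\gamma w$, which is a proper subset of $G_\beta w=D$. So for every $\beta>\gamma$ the layer $L_\beta$ has a point outside $\bigcup_kg_kA_p$, and the countable set $K$ cannot contain all these points. Hence $G\notin J$, and Fact A gives an invariant probability measure for which $A_p$ is null.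

We therefore need one set $X$ that carries the whole cover: *every* $A_p$ should lie in every invariant $\sigma$-algebra that contains $X$.

## 5. Patterns along a countable subgroup

A $G$-invariant $\sigma$-algebra containing $X$ contains all translates $c^{-1}X$ for $c$ in the countable subgroup $C$, and everything generated from them by countable operations. What these translates see of a point $g$ is the *pattern* $\pi(g)\in2^C=\{0,1\}^C$,
$$\pi(g)(c)=\mathbf 1_X(cg)\qquad(c\in C). \tag{1}$$
For $p\in2^C$ let $X_p=\{g\in G:\pi(g)=p\}$. Since $cg\in X$ means $g\in c^{-1}X$,
$$X_p=\bigcap_{c:\,p(c)=1}c^{-1}X\ \cap\bigcap_{c:\,p(c)=0}\bigl(G\setminus c^{-1}X\bigr), \tag{2}$$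
a countable intersection. So it suffices to find $X$ whose pattern map $\pi$ can serve as the map $f$ of Lemma 4: on $G\setminus C$ it should take only countably many values and be injective on each cell.

Can we prescribe $\pi$ freely? No. Let $C$ act on $2^C$ by
$$(d\cdot p)(c)=p(cd)\qquad(c,d\in C). \tag{3}$$
This is a left action: $(d\cdot(e\cdot p))(c)=(e\cdot p)(cd)=p(cde)=((de)\cdot p)(c)$. From (1), $\pi(dg)(c)=\mathbf 1_X(cdg)=\pi(g)(cd)$, that is,
$$\pi(dg)=d\cdot\pi(g)\qquad(d\in C,\ g\in G). \tag{4}$$
So the pattern at one point $y$ determines the patterns on the whole coset $Cy$. Conversely, the pattern at one point of each coset $Cy$ can be prescribed at will: putting $cy\in X\iff p(c)=1$ gives $\pi(y)=p$. Now we can read off what is needed: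

* injectivity of $\pi$ on $Cy$ means, by (4), that $\pi(y)$ has trivial stabilizer in $C$;
* injectivity on a cell requires, in addition, that different $C$-cosets in the same cell receive patterns from different $C$-orbits.

A cell contains countably many $C$-cosets. So countably many free orbits of patterns are enough, and they have only countably many elements in total. The next lemma provides them.

**Lemma 5.** Let $C$ be a countably infinite group acting on $2^C$ by (3). There are $p_0,p_1,\dots\in2^C$ with trivial stabilizers and lying in pairwise different orbits.

*Example.* Let $C=\mathbb Z$. Then $d\cdot\mathbf 1_S=\mathbf 1_{S-d}$, and we may take $p_i=\mathbf 1_{\{0,i+1\}}$: a nonempty finite subset of $\mathbb Z$ is moved by every nonzero translation, and the sets $\{0,i+1\}$ have different diameters. In a general group this choice can fail. If $d\ne1$ and $d^2=1$, then $\{1,d\}d=\{1,d\}$, so $\mathbf 1_{\{1,d\}}$ is fixed by $d$. A random pattern works in all cases.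

*Proof.* Let $\lambda$ be the product on $2^C$ of the uniform measures on $\{0,1\}$.

*Almost every $p$ has trivial stabilizer.* Fix $d\in C$, $d\ne1$. Choose $c_0,c_1,\dots\in C$ recursively so that the two-element sets $\{c_k,c_kd\}$ are pairwise disjoint. If $F$ is the finite union of the sets already chosen, any $c_k\notin F\cup Fd^{-1}$ will do, and one exists because $C$ is infinite. If $d\cdot p=p$, then $p(c_kd)=p(c_k)$ for all $k$. These events concern disjoint sets of coordinates, so they are independent, and each has probability $1/2$. Hence $\lambda\{p:d\cdot p=p\}=0$. Summing over the countably many $d\ne1$, we see that the set $R$ of points with trivial stabilizer is conull.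

*Many orbits.* Since $C$ is infinite, $\lambda$ has no atoms: a point has measure at most $2^{-n}$ for each $n$. Every orbit is countable, hence $\lambda$-null. So the conull set $R$ is not covered by countably many orbits. It meets uncountably many of them, and we may choose $p_0,p_1,\dots\in R$ from different orbits. $\square$

## 6. A singular set in a group of cardinality $\aleph_1$

**Proposition 1.** Every group $G$ with $|G|=\aleph_1$ contains a $G$-singular set.

*Proof.* Keep the chain $(G_\beta)$, the subgroup $C$, the layers $L_\beta$ and the cells from Section 4.

**Step 1: define $X$.** The purpose is to write the patterns of Lemma 5 onto the $C$-cosets, with different orbits inside each cell. Fix $p_0,p_1,\dots$ as in Lemma 5 and let $P=\bigcup_iC\cdot p_i$, a countable set. In each $C$-coset contained in $G\setminus C$ choose a representative $y$. For each cell $D$, assign to the countably many $C$-cosets $Cy\subset D$ pairwise distinct indices $i(Cy)\in\mathbb N$. The cells are disjoint, so these assignments do not interfere with one another; the same index may be used again in another cell. Define $X\subset G\setminus C$ by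
$$cy\in X\iff p_{i(Cy)}(c)=1\qquad(c\in C,\ y\text{ a chosen representative}). \tag{5}$$
This is unambiguous, because each element of $G\setminus C$ is uniquely $cy$ with $y$ a chosen representative.

**Step 2: compute the pattern map.** We verify that $\pi$, defined by (1), satisfies the hypotheses of Lemma 4. Let $y$ be a chosen representative and $i=i(Cy)$. By (5), $\pi(y)=p_i$, so (4) gives
$$\pi(dy)=d\cdot p_i\qquad(d\in C). \tag{6}$$

(a) *$\pi$ maps $G\setminus C$ into the countable set $P$.* This is (6).

(b) *$\pi$ is injective on each cell $D$.* Let $dy,d'y'\in D$ with $y,y'$ chosen representatives, $i=i(Cy)$, $i'=i(Cy')$, and suppose $\pi(dy)=\pi(d'y')$. Then $d\cdot p_i=d'\cdot p_{i'}$. So $p_i$ and $p_{i'}$ are in the same orbit, and $i=i'$. Indices are distinct within $D$, so $Cy=Cy'$ and $y=y'$. Now $d^{-1}d'$ fixes $p_i$, so $d=d'$.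

(c) *$X_p\subset G\setminus C$ for $p\in P$.* If $g\in C$, then $cg\in C$ for all $c\in C$. As $X\cap C=\emptyset$, the pattern $\pi(g)$ is the zero function, which is fixed by all of $C$. But every element $d\cdot p_i$ of $P$ has stabilizer $d\,\mathrm{Stab}(p_i)\,d^{-1}=\{1\}$, and $C\neq\{1\}$. So $\pi(g)\notin P$.

**Step 3: conclude.** We transfer membership in $\mathcal A$ from $X$ to the whole cover. Let $f$ be the restriction of $\pi$ to $G\setminus C$. By (a) and (b) it is a map as in Lemma 4, and by (c) its fibres are $A_p=X_p$. Suppose $X\in\mathcal A$ for some ccc $G$-pair $(\mathcal A,\mathcal I)$ on $G$. Then $c^{-1}X\in\mathcal A$ for all $c\in C$, and since $C$ is countable, (2) shows that $X_p\in\mathcal A$ for every $p\in P$. This contradicts Lemma 4(ii). So $X$ is $G$-singular. $\square$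

## 7. From $\aleph_1$ to arbitrary uncountable groups

The construction of Section 6 used that the cells are countable: a map with countable range is to be injective on them. A continuous increasing chain of subgroups indexed by $\omega_1$ whose union is a group of cardinality greater than $\aleph_1$ must contain uncountable subgroups, and then such a map does not exist on their cosets. So we do not extend the construction. Instead we pull back a singular set from a subgroup of cardinality $\aleph_1$. We prove this for free actions, since Section 8 needs it in that form.

Recall that $G$ acts *freely* on $E$ if $gx=x$ for some $x\in E$ only when $g=1$. For example, any subgroup of a group $\Gamma$ acts freely on $\Gamma$ by left translations.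

**Lemma 6.** Let $G$ act freely on a nonempty set $E$, let $H\le G$ be a subgroup, and let $T$ be a set of representatives of the $H$-orbits in $E$. Every $x\in E$ is uniquely of the form $ht$ with $h\in H$, $t\in T$; put $\varphi_T(ht)=h$. If $X_0\subset H$ is $H$-singular, then $\varphi_T^{-1}(X_0)$ is a $G$-singular subset of $E$.

*Proof.* Write $\varphi=\varphi_T$. *Well-definedness and equivariance.* If $ht=h't'$, then $t,t'$ are in the same $H$-orbit, so $t=t'$, and freeness gives $h=h'$. If $x=h't$, then $\varphi(hx)=hh'=h\varphi(x)$. Hence for $h\in H$ and $Y\subset H$,
$$\varphi^{-1}(hY)=h\,\varphi^{-1}(Y), \tag{7}$$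
because $\varphi(x)\in hY$ means $\varphi(h^{-1}x)=h^{-1}\varphi(x)\in Y$, that is, $h^{-1}x\in\varphi^{-1}(Y)$.

*Transport of pairs.* Suppose $\varphi^{-1}(X_0)\in\mathcal A$ for some ccc $G$-pair $(\mathcal A,\mathcal I)$ on $E$. Set
$$\mathcal A'=\{Y\subset H:\varphi^{-1}(Y)\in\mathcal A\},\qquad\mathcal I'=\{Y\subset H:\varphi^{-1}(Y)\in\mathcal I\}.$$
We check that $(\mathcal A',\mathcal I')$ is a ccc $H$-pair on $H$.

* Preimages commute with complements and countable unions, so $\mathcal A'$ is a $\sigma$-algebra. By (7) and the invariance of $\mathcal A$ and $\mathcal I$, both $\mathcal A'$ and $\mathcal I'$ are $H$-invariant.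
* $\mathcal I'\subset\mathcal A'$, and $\mathcal I'$ contains $\emptyset$ and is closed under countable unions. If $Y\in\mathcal A'$ and $Y\subset N\in\mathcal I'$, then $\varphi^{-1}(Y)\in\mathcal A$ is a subset of $\varphi^{-1}(N)\in\mathcal I$, so $Y\in\mathcal I'$. Since $\varphi^{-1}(H)=E\notin\mathcal I$, we have $H\notin\mathcal I'$.
* If $\mathcal F\subset\mathcal A'\setminus\mathcal I'$ is a disjoint family, the sets $\varphi^{-1}(Y)$, $Y\in\mathcal F$, are disjoint members of $\mathcal A\setminus\mathcal I$. They are nonempty, hence distinct for distinct $Y$. So $\mathcal F$ is countable.

But $X_0\in\mathcal A'$, which contradicts the $H$-singularity of $X_0$. $\square$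

**Proof of Theorem 1.** Let $G$ be uncountable. The subgroup $H$ generated by any $\aleph_1$ elements of $G$ has cardinality $\aleph_1$. By Proposition 1 there is an $H$-singular set $X_0\subset H$. Let $G$ act on $E=G$ by left translations, which is a free action. The $H$-orbits are the right cosets $Hg$; choose a set $T$ of representatives. By Lemma 6 the set $X=\varphi_T^{-1}(X_0)$ is $G$-singular, and by Lemma 1 it is absolutely nonmeasurable with respect to $M(G)$. If $G$ is countable, no such set exists, as we saw in Section 2. $\square$

## 8. Free actions and the number of singular sets

**Theorem 2.** Let a group $G$ act freely on a nonempty set $E$. The following are equivalent: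

1. $G$ is uncountable.
2. There is $X\subset E$ nonmeasurable with respect to every nonzero $\sigma$-finite $G$-quasi-invariant measure on $E$.
3. There is a $G$-singular $X\subset E$: no $G$-invariant $\sigma$-algebra containing $X$ carries a proper $G$-invariant $\sigma$-ideal satisfying the countable chain condition.
4. There are $2^{|E|}$ $G$-singular subsets of $E$.

In particular, for a subgroup $H$ of a group $\Gamma$, there is $X\subset\Gamma$ nonmeasurable for all nonzero $\sigma$-finite $H$-quasi-invariant measures on $\Gamma$ if and only if $H$ is uncountable.

In (3), the $\sigma$-ideal is one within the $\sigma$-algebra, as in the definition of a ccc $G$-pair.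

*Proof.* **The implications (4)⇒(3)⇒(2)⇒(1).** The first is trivial, and the second is Lemma 1. For the third, suppose $G$ is countable and let $O$ be an orbit. It is a countable set. Let $\mu(Y)=|Y\cap O|$ (with value $\infty$ if the intersection is infinite) for all $Y\subset E$. This measure is nonzero. It is $\sigma$-finite, since $E$ is the union of the null set $E\setminus O$ and countably many points of measure $1$. It is $G$-invariant, since $gY\cap O=g(Y\cap O)$. It measures every subset of $E$, so (2) fails.

**The implication (1)⇒(4): set-up.** Choose $H\le G$ with $|H|=\aleph_1$ and a set $T$ of representatives of the $H$-orbits in $E$. By Lemma 6, $\varphi_T^{-1}(X_0)$ is $G$-singular for every $H$-singular $X_0\subset H$. Since $(h,t)\mapsto ht$ is a bijection $H\times T\to E$, we have $|E|=\max(|T|,\aleph_1)$. As $E$ has only $2^{|E|}$ subsets, we need to produce $2^{|E|}$ distinct $G$-singular sets. If $T$ is small, we vary $X_0$; if $T$ is large, we vary $T$.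

**Case $|T|\le\aleph_1$.** Here $|E|=\aleph_1$. Carry out the construction of Proposition 1 for the group $H$, with the chain, the representatives $y$ and the patterns $p_i$ fixed once and for all. In each layer $L_\beta$, which is nonempty, fix one cell $D_\beta$ and one $C$-coset $Cy_\beta\subset D_\beta$, with $y_\beta$ its chosen representative. Give $Cy_\beta$ the index $0$ or $1$, freely. Give the other $C$-cosets in $D_\beta$ distinct indices $\ge2$, in a way that does not depend on this choice, and fix the indices in all other cells. Each of the resulting assignments has distinct indices within every cell, so by the proof of Proposition 1 each gives an $H$-singular set $X_0$. By (5), the two options at $\beta$ give $X_0\cap Cy_\beta=\{cy_\beta:p_0(c)=1\}$ and $X_0\cap Cy_\beta=\{cy_\beta:p_1(c)=1\}$. These differ because $p_0\ne p_1$. The choices at the $\aleph_1$ ordinals $\beta<\omega_1$ are independent, so we get $2^{\aleph_1}$ distinct $H$-singular sets $X_0$. The map $\varphi_T$ is onto $H$, because $T\ne\emptyset$ and $\varphi_T(ht)=h$. So distinct sets $X_0$ have distinct preimages $\varphi_T^{-1}(X_0)$, and we have $2^{\aleph_1}=2^{|E|}$ $G$-singular sets.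

**Case $|T|>\aleph_1$.** Here $|E|=|T|$. Fix one $H$-singular set $X_0\subset H$.

*Some right translate of $X_0$ differs from $X_0$.* There is a ccc $H$-pair on $H$, for instance the countable and cocountable sets with the ideal of countable sets, and its $\sigma$-algebra contains $\emptyset$ and $H$. As $X_0$ is $H$-singular, $X_0\neq\emptyset$ and $X_0\neq H$. If $X_0h=X_0$ for all $h\in H$, then for $x\in X_0$ we would have $H=xH\subset X_0$, a contradiction. So fix $h\in H$ with $X_0h\ne X_0$.

*Varying the representatives.* For $S\subset T$ let
$$T_S=(T\setminus S)\cup\{ht:t\in S\}.$$
This is again a set of representatives of the $H$-orbits. If $t\notin S$, then $\varphi_{T_S}(kt)=k$ for $k\in H$, so $\varphi_{T_S}^{-1}(X_0)\cap Ht=X_0t$. If $t\in S$, the representative of the orbit $Ht$ is $ht$, and $\varphi_{T_S}(k\cdot ht)=k$, so $\varphi_{T_S}^{-1}(X_0)\cap Ht=X_0ht$. By freeness $k\mapsto kt$ is injective on $H$, so $X_0h\neq X_0$ implies $X_0ht\ne X_0t$. Hence different sets $S$ give different sets $\varphi_{T_S}^{-1}(X_0)$. All of these are $G$-singular by Lemma 6, and there are $2^{|T|}=2^{|E|}$ of them.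

**The last statement.** The subgroup $H$ of $\Gamma$ acts freely on $\Gamma$ by left translations. Apply (1)⇔(2) to this action. $\square$

## 9. Counting measure and finitely supported permutations

Two examples show that the hypotheses cannot be relaxed in the following ways.

**The chain condition.** Let $G$ be any group. The counting measure on all subsets of $G$ is $G$-invariant and measures every set. So for uncountable $G$, Theorem 1 becomes false if $\sigma$-finiteness is dropped from the definition of $M(G)$. The null ideal of this measure is $\{\emptyset\}$, and a disjoint family of nonempty subsets of $G$ has at most $|G|$ members. Now let $|G|=\aleph_1$. Then the algebra of all subsets of $G$ with the ideal $\{\emptyset\}$ satisfies every requirement on a ccc $G$-pair, except that the condition "no $\aleph_1$ disjoint sets in $\mathcal A\setminus\mathcal I$" is replaced by "no $\aleph_2$ disjoint sets in $\mathcal A\setminus\mathcal I$". Under this weaker condition no set at all would be singular. The chain condition cannot be relaxed by one cardinal.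

**Freeness.** In Theorem 2, freeness cannot be replaced by faithfulness and transitivity. Let $G$ be the group of finitely supported permutations of $E=\omega_1$. It is uncountable, and it acts faithfully and transitively, since it contains all transpositions. Let $X\subset\omega_1$ be arbitrary, and let $U$ be an uncountable one of the two sets $X$ and $\omega_1\setminus X$. Put
$$J=\{Y\subset\omega_1:Y\cap U\text{ is countable}\}.$$
This is a $\sigma$-ideal, and it is proper because $U$ is uncountable. It is $G$-invariant, because each $g\in G$ moves only finitely many points, so that $gY\,\triangle\,Y$ is finite for every $Y$. Fact A gives a $G$-invariant probability measure whose domain consists of the sets $Y$ for which $Y\cap U$ or $U\setminus Y$ is countable. If $U=X$, then $U\setminus X=\emptyset$; if $U=\omega_1\setminus X$, then $X\cap U=\emptyset$. In both cases $X$ is in the domain. So for this action of an uncountable group, every subset of $E$ is measurable with respect to some $G$-invariant probability measure, and statement (2) of Theorem 2 fails.
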